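\title{Extremal cancellative $5$-graphs}

\begin{abstract}
A family of $k$-element subsets of an $n$-element set is cancellative if it has no three distinct members $A,B,C$ with $A\triangle B\subseteq C$. Bollob\'as conjectured that the largest such family is the complete balanced $k$-partite $k$-graph. We prove this for $k=5$, with uniqueness of the extremal family, when $5$ divides $n$ and when $n$ is sufficiently large, and we show that $(n/5)^5$ is an upper bound for every $n$. The main step is that the Lagrangian of a cancellative $5$-graph is at most $5^{-5}$. It reduces to $5$-graphs in which every $4$-set lies in at most one edge, and for these we compare the many $4$-sets that must be covered when the Lagrangian is large with the $4$-sets that the cancellative property forces to be uncovered.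
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{$k$-graph} on a finite set $\Omega$ is a family $H$ of $k$-element subsets of $\Omega$, called edges; its order is $|\Omega|$. Write $A\triangle B=(A\setminus B)\cup(B\setminus A)$. Let $D_k$ be the class of $k$-graphs with three edges $A,B,C$ such that $A\triangle B\subseteq C$, and let $\mathrm{ex}(n,D_k)$ be the largest number of edges of a $k$-graph on $[n]=\{1,\dots,n\}$ that contains no member of $D_k$. The inclusion $A\triangle B\subseteq C$ says exactly that $A\cup C=B\cup C$. So we call a $k$-graph \emph{cancellative} if it has no three distinct edges $A,B,C$ with $A\triangle B\subseteq C$, and \emph{extremal} if it is cancellative of order $n$ with $\mathrm{ex}(n,D_k)$ edges.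

For $k=2$ the condition forces $|A\triangle B|=2$ and $C=A\triangle B$, so the forbidden configuration is the triangle, and complete bipartite graphs are the natural large examples. They generalize as follows. Split the vertex set into $k$ parts and take all $k$-sets that meet every part in exactly one vertex. Two distinct edges differ in some part, so their symmetric difference contains two vertices of one part and lies in no edge. With parts of sizes $n_1,\dots,n_k$ there are $n_1\cdots n_k$ edges. If $n_i\ge n_j+2$, then $(n_i-1)(n_j+1)>n_in_j$. Hence for $n\ge k$ the product is largest exactly when the sizes are as equal as possible. This gives the complete equipartite $k$-graph $P_k(n)$, with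
\[
p_k(n)=\Big\lfloor \frac{n}{k}\Big\rfloor\Big\lfloor \frac{n+1}{k}\Big\rfloor\cdots\Big\lfloor \frac{n+k-1}{k}\Big\rfloor
\]
edges. The first case with any content is $n=k+1$: edges are complements of single vertices, and if $A,B,C$ are the complements of $a,b,c$, then $A\triangle B=\{a,b\}\subseteq C$. So $\mathrm{ex}(k+1,D_k)=2=p_k(k+1)$.

Bollob\'as conjectured that
\begin{equation}\label{eq:conj}
\mathrm{ex}(n,D_k)=p_k(n)
\end{equation}
and that $P_k(n)$ is the only extremal $k$-graph. We take the problem and its background from the survey \cite{survey}. Equation \eqref{eq:conj} holds for $k=3$ (Bollob\'as), for $k=4$ (Sidorenko), and for $k\le n\le 2k$ (Frankl and F\"uredi), where $\mathrm{ex}(n,D_k)=2^{n-k}$. The last result gives $\mathrm{ex}(n,D_k)\le\binom nk2^k/\binom{2k}k$ for all $n\ge 2k$. For $k=5$ this bounds the proportion of $5$-sets that are edges by $32/252>0.126$, while $p_5(n)/\binom n5$ tends to $5!/5^5=0.0384$. A proof of \eqref{eq:conj} for $k=5$ when $n>n_0$ and when $n\equiv0\pmod 5$ was claimed (Kleitman and Sidorenko, 1991);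 the author of the survey later withdrew the claim and states that the problem is still open. We prove that statement.

\begin{theorem}\label{thm:main}
For every $n$ we have $\mathrm{ex}(n,D_5)\le(n/5)^5$. There is an $n_0$ such that, whenever $5\mid n$ or $n>n_0$, we have $\mathrm{ex}(n,D_5)=p_5(n)$ and $P_5(n)$ is the unique extremal $5$-graph up to isomorphism.
\end{theorem}

The number $n_0$ comes from a compactness argument and is not explicit. The theorem rests on a continuous version. A \emph{weighting} of $\Omega$ is a vector $x\in\mathbb R_{\ge0}^{\Omega}$ with $\sum_ix_i=1$. For $S\subseteq\Omega$ put $x_S=\prod_{i\in S}x_i$ and $x(S)=\sum_{i\in S}x_i$. For a $k$-graph $H$ on $\Omega$ let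
\[
\phi_H(x)=\sum_{E\in H}x_E ,\qquad \lambda(H)=\max\{\phi_H(x): x \text{ a weighting of }\Omega\}.
\]
The number $\lambda(H)$ is the \emph{Lagrangian} of $H$, and a weighting that attains it is \emph{optimal}. Equal weights give $|H|\le n^k\lambda(H)$ for $H$ of order $n$. A single edge has Lagrangian $k^{-k}$ by the inequality of arithmetic and geometric means.

\begin{theorem}\label{thm:lag}
Every cancellative $5$-graph $H$ has $\lambda(H)\le5^{-5}$.
\end{theorem}

Section~\ref{sec:lag} reduces Theorem~\ref{thm:lag} to Proposition~\ref{prop:key}, a statement about $5$-graphs on $N$ vertices in which every $4$-set lies in at most one edge. Section~\ref{sec:sym} derives Theorem~\ref{thm:main}. The rest of the paper proves Proposition~\ref{prop:key} by excluding every $N\ge6$. Section~\ref{sec:equal} carries out the three basic counts for equal weights, where they take a few lines each and show why the ranges $N\le14$, $N\in\{15,16\}$, $N\in\{17,18\}$ and $N\ge19$ are treated differently.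

\medskip\noindent\textbf{Conventions and standard facts.}
Pairs, triples and so on are unordered, and $ij$, $ijab$, $T\cup v$ stand for $\{i,j\}$, $\{i,j,a,b\}$, $T\cup\{v\}$. By $H[S]$ we denote the family of edges of $H$ contained in $S$, and $H-S=H[\Omega\setminus S]$. Let $e_k=e_k(x)=\sum_{|S|=k}x_S$ be the elementary symmetric functions of $x$, and $e_k(S)$ those of $(x_i)_{i\in S}$. For a weighting, $k!\,e_k\le(\sum_i x_i)^k=1$. We use three textbook facts.
\begin{itemize}
\item \emph{Euler's identity}: $\sum_ix_i\partial_i\psi(x)=d\,\psi(x)$ if $\psi$ is a homogeneous polynomial of degree $d$.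
\item \emph{Cauchy--Schwarz with weights}: $\sum_i a_ib_i^2\ge(\sum_i a_ib_i)^2/\sum_i a_i$ if all $a_i>0$.
\item \emph{Maclaurin's inequality}: for $x\in\mathbb R_{\ge0}^N$ the sequence $\big(e_k/\binom Nk\big)^{1/k}$, $k=1,\dots,N$, is nonincreasing. For a weighting this gives $e_k\le\binom Nk N^{-k}$.
\end{itemize}

\section{Lagrangians and packings}\label{sec:lag}

In this section $k\ge2$ is arbitrary until Proposition~\ref{prop:key}. A \emph{blow-up} of a $k$-graph $P$ replaces each vertex $i$ by a class of $n_i\ge0$ vertices, the classes being disjoint, and each edge by all its transversals, that is, all $k$-sets with one vertex in each of the $k$ corresponding classes. If $n=\sum_i n_i$, the blow-up has $n^k\phi_P\big((n_i/n)_i\big)$ edges. Thus $\lambda(P)$ measures how many edges large blow-ups of $P$ can have, and it is relevant here because of the next lemma.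

\begin{lemma}\label{lem:blowup}
A blow-up of a cancellative $k$-graph $P$ is cancellative.
\end{lemma}

\begin{proof}
Let $A,B,C$ be distinct edges of the blow-up with $A\triangle B\subseteq C$, coming from edges $a,b,c$ of $P$. If $a=b$, then $A$ and $B$ differ in some class, which then contains two vertices of $C$; this is impossible. If $a\ne b$, then $a\triangle b\subseteq c$, because for $i\in a\triangle b$ the class of $i$ contains a vertex of $A\triangle B$. Also $c\ne a$, since $c$ contains the nonempty set $b\setminus a$, and $c\ne b$, since $c$ contains $a\setminus b$. So $P$ is not cancellative.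
\end{proof}

As a function of two variables $x_u,x_v$, the polynomial $\phi=\phi_H$ has the form $\alpha+\beta x_u+\gamma x_v+\delta x_ux_v$. Hence, with $\mathbf 1_u$ the unit vector at $u$,
\begin{equation}\label{eq:shift}
\phi\big(x+\theta(\mathbf 1_u-\mathbf 1_v)\big)=\phi(x)+\theta\,(\partial_u\phi-\partial_v\phi)(x)-\theta^2\,\partial_u\partial_v\phi(x).
\end{equation}

\begin{lemma}\label{lem:order}
Let $x$ be an optimal weighting for a $k$-graph $H$ with all $x_i>0$, let $\lambda=\lambda(H)$, and let $M$ be the Hessian matrix of $\phi_H$ at $x$. Then $\partial_i\phi_H(x)=k\lambda$ for all $i$, and $z^TMz\le0$ whenever $\sum_iz_i=0$.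
\end{lemma}

\begin{proof}
If $\sum_i z_i=0$, then $x+\theta z$ is a weighting for small $|\theta|$, so $\theta\mapsto\phi_H(x+\theta z)$ has a local maximum at $0$. Its second derivative there is $z^TMz$. Its first derivative vanishes, and for $z=\mathbf 1_u-\mathbf 1_v$ this says that all $\partial_i\phi_H(x)$ are equal. By Euler's identity the common value is $k\lambda$.
\end{proof}

If $x$ is optimal for $H$ with support $S$, then its restriction to $S$ is a positive optimal weighting for $H[S]$, so the lemma applies to $H[S]$.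

We say that $H$ \emph{covers pairs} if any two vertices lie in a common edge, and that $H$ is a \emph{packing} if $|A\cap B|\le k-2$ for all distinct edges $A,B$. Equivalently, every $(k-1)$-set lies in at most one edge.

\begin{lemma}\label{lem:reduce}
\begin{itemize}
\item[(a)] A cancellative $k$-graph that covers pairs is a packing.
\item[(b)] Let $\lambda(H)>0$, and let $S$ be minimal among the supports of optimal weightings for $H$. Then $H[S]$ covers pairs.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $|A\cap B|=k-1$, then $A\triangle B=uv$ lies in an edge $C$, and $C\ne A,B$ because neither $A$ nor $B$ contains both $u$ and $v$.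

(b) Let $x$ be optimal with support $S$, and suppose that $u,v\in S$ lie in no common edge of $H[S]$. For $\phi=\phi_{H[S]}$ the quadratic term in \eqref{eq:shift} is zero, and the linear term is zero by Lemma~\ref{lem:order}. Taking $\theta=x_v$ gives an optimal weighting with support $S\setminus v$.
\end{proof}

So the Lagrangian of a cancellative $k$-graph is attained by a positive weighting on a cancellative packing. A packing on many vertices is sparse, and the first-order condition turns this into a bound. The \emph{shadow} $\mathcal S$ of $H$ is the family of $(k-1)$-sets contained in an edge.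

\begin{lemma}[shadow bound]\label{lem:shadow}
Let $H$ be a packing on $N$ vertices with shadow $\mathcal S$. For every weighting $x$ we have $\sum_i\partial_i\phi_H(x)=\sum_{R\in\mathcal S}x_R\le e_{k-1}$. If $x$ is optimal and positive, then
\[
kN\lambda(H)=\sum_{R\in\mathcal S}x_R\le e_{k-1}\le\binom N{k-1}N^{-(k-1)} .
\]
\end{lemma}

\begin{proof}
We have $\sum_i\partial_i\phi_H(x)=\sum_{E\in H}\sum_{i\in E}x_{E\setminus i}$, and each $R\in\mathcal S$ occurs exactly once as $E\setminus i$. Now use Lemma~\ref{lem:order} and Maclaurin's inequality.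
\end{proof}

\begin{example}[$k=3$ and $k=4$]\label{ex:small}
Let $H$ be cancellative with $\lambda(H)>0$, and let $N$ be the size of a minimal support $S$. By Lemma~\ref{lem:reduce}, the shadow bound applies to $H[S]$. For $k=3$ it reads $\lambda(H)\le\frac{N-1}{6N^2}$. The right side decreases for $N\ge3$ and equals $\frac1{27}$ at $N=3$. Hence $\lambda(H)\le3^{-3}$ and $\mathrm{ex}(n,D_3)\le(n/3)^3$. For $k=4$ it reads $\lambda(H)\le\frac{(N-1)(N-2)}{24N^3}$, which is $\frac1{256}$ at $N=4$, is $\frac1{250}$ at $N=5$, and is at most $\frac{20}{24\cdot216}<\frac1{256}$ for $N\ge6$, where it decreases because $\frac1{N-1}+\frac1{N-2}<\frac2{N-2}\le\frac3N$. The value $N=5$ does not occur: a packing of $4$-sets on five vertices has only one edge and does not cover pairs. Hence $\lambda(H)\le4^{-4}$.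
\end{example}

For $k=5$ the shadow bound is $\lambda(H)\le\frac{(N-1)(N-2)(N-3)}{120N^4}$. It is still larger than $5^{-5}$ at $N=18$, since $3125\cdot17\cdot16\cdot15=12\,750\,000>12\,597\,120=120\cdot18^4$. In Example~\ref{ex:small} the cancellative property was used only to obtain a packing. For $k=5$ it has a second consequence: $|A\triangle B|$ is even, so a forbidden triple has $|A\cap B|=4$ or $|A\cap B|=3$, and the second type has not yet been used. It is the source of the following statement, which is the core of the paper.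

\begin{proposition}\label{prop:key}
Let $H$ be a cancellative $5$-graph on a set $\Omega$ of size $N$ such that $|A\cap B|\le3$ for all distinct $A,B\in H$. Let $x$ be an optimal weighting for $H$ with all $x_i>0$. If $\phi_H(x)\ge5^{-5}$, then $N=5$.
\end{proposition}

Neither the packing hypothesis nor positivity can be dropped. Equal weights on $P_5(10)$ give the value $32\cdot10^{-5}=5^{-5}$, which is optimal by Theorem~\ref{thm:lag}, with $N=10$. A single edge with an extra vertex of weight $0$ has $N=6$.

\begin{proof}[Proof of Theorem~\ref{thm:lag}]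
Suppose $\lambda(H)\ge5^{-5}$, and let $x$ be optimal with minimal support $S$. By Lemma~\ref{lem:reduce}, $H[S]$ is a cancellative packing, so $|S|=5$ by Proposition~\ref{prop:key}. Then $H[S]$ is a single edge and $\lambda(H)=5^{-5}$.
\end{proof}

\section{Symmetrization and the proof of Theorem~\ref{thm:main}}\label{sec:sym}

From now on $k=5$. Theorem~\ref{thm:lag} gives $\mathrm{ex}(n,D_5)\le(n/5)^5$ for all $n$, and $P_5(n)$ shows $\mathrm{ex}(n,D_5)\ge p_5(n)$. The two bounds agree if $5\mid n$. For other $n$ there is a gap of lower order, and uniqueness is not yet visible. We therefore transform an extremal $5$-graph into a blow-up of a packing, identify the packing, and then undo the transformation.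

The \emph{link} of a vertex $w$ in $H$ is $\{E\setminus w: w\in E\in H\}$, and its size is the degree $d(w)$. Let $u\ne v$ lie in no common edge. To \emph{replace $u$ by a copy of $v$} means to delete all edges through $u$ and add the edges $(E\setminus v)\cup u$ for $v\in E\in H$. The result is a blow-up of $H-u$, so it is cancellative if $H$ is, and it has $|H|-d(u)+d(v)$ edges. If $H$ is extremal, then $d(v)\le d(u)$, and exchanging the roles gives $d(u)=d(v)$. So the new $5$-graph is again extremal.

\begin{lemma}\label{lem:sym}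
Let $n\ge5$ and let $H$ be extremal on $[n]$. There are extremal $5$-graphs $H=H_0,H_1,\dots,H_\ell$, each obtained from the preceding one by replacing a vertex by a copy of another, such that $H_\ell$ is a blow-up, with nonempty classes, of a cancellative packing $P$.
\end{lemma}

\begin{proof}
Call two vertices \emph{twins} if their links are equal. This is an equivalence relation. Distinct twins $u,v$ lie in no common edge $E$, because $E\setminus u$ would contain $v$, and no member of the link of $v$ does.

Suppose $u,v$ lie in no common edge but are not twins, and let $C$ be the twin class of $u$. No edge $E$ contains $v$ and some $u'\in C$, for then $(E\setminus u')\cup u$ would be an edge containing $u$ and $v$. Replace the members of $C$, one at a time, by copies of $v$. The added edges avoid $v$ and the deleted edges meet $C$, so the link of $v$ never changes and every step is allowed. The final $5$-graph $H'$ consists of $H-C$ and the edges $(E\setminus v)\cup u'$ with $v\in E\in H$ and $u'\in C$. In $H'$ all members of $C$ are twins of $v$. For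 $w\notin C$, the link of $w$ in $H'$ consists of the members $F$ of its link in $H$ that avoid $C$, together with the sets $(F\setminus v)\cup u'$, where $u'\in C$ and $F$ is a member of its link in $H$ containing $v$. It is thus determined by the link of $w$ in $H$, so twins outside $C$ remain twins. Hence $H'$ has fewer twin classes than $H$.

Repeating this, we reach an extremal $H_\ell$ in which two distinct vertices are twins exactly when they lie in no common edge. Choose one representative of each twin class and let $P$ be the $5$-graph induced on them. An edge of $H_\ell$ has at most one vertex in each class, and it remains an edge when a vertex is exchanged for a twin. So $H_\ell$ is the blow-up of $P$ with the twin classes as classes. Two representatives lie in a common edge of $H_\ell$, and exchanging its other vertices for their representatives gives a common edge in $P$. So $P$ covers pairs, it is cancellative as a subfamily of $H_\ell$, and it is a packing by Lemma~\ref{lem:reduce}(a).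
\end{proof}

\begin{lemma}\label{lem:core}
There is an $n_0\ge10$ with the following property. Let $n\ge5$ satisfy $5\mid n$ or $n>n_0$, and let $H^*$ be an extremal $5$-graph of order $n$ that is a blow-up, with nonempty classes, of a cancellative packing $P$. Then $H^*\cong P_5(n)$.
\end{lemma}

\begin{proof}
Let $P$ have $N$ vertices and let $n_1,\dots,n_N\ge1$ be the class sizes. Put $x=(n_i/n)_i$, $\phi=\phi_P$ and $p=\phi(x)=\mathrm{ex}(n,D_5)/n^5>0$. Then $N\ge5$, and it suffices to show $N=5$: in that case $P$ is one edge, $p_5(n)\le|H^*|=n_1\cdots n_5$, and so the $n_i$ are as equal as possible.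

If $5\mid n$, then $p=5^{-5}$, so $x$ is a positive optimal weighting for $P$ by Theorem~\ref{thm:lag}, and $N=5$ by Proposition~\ref{prop:key}.

For general $n$ the weighting $x$ is only nearly optimal, and a limit of such weightings may have zero coordinates, about which Proposition~\ref{prop:key} says nothing. The remedy is that extremality gives an approximate first-order condition at \emph{every} vertex of $P$, and this survives in the limit. Suppose that for infinitely many $n$ there is an $H^*$ with $N\ge6$. From $p_5(n)/n^5\le p\le5^{-5}$ we get $p\to5^{-5}$. Moving one vertex from class $j$ to class $i$ gives a cancellative blow-up of $P$, which has at most $|H^*|$ edges. By \eqref{eq:shift} with $\theta=1/n$,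
\[
\partial_i\phi(x)-\partial_j\phi(x)\le\tfrac1n\,\partial_i\partial_j\phi(x)\le\tfrac1n\,e_3\le\tfrac1{6n}\qquad\text{for all } i\neq j .
\]
By Euler's identity $\partial_i\phi-5p=\sum_jx_j(\partial_i\phi-\partial_j\phi)$, so $|\partial_i\phi(x)-5p|\le\frac1{6n}$ for all $i$. Lemma~\ref{lem:shadow} gives $N(5p-\frac1{6n})\le e_4\le\frac1{24}$, so $N$ is bounded. Pass to a subsequence along which $P$ is fixed and $x\to x^*$. Then $\phi(x^*)=5^{-5}$, and $\partial_i\phi(x^*)=5^{-4}$ for every vertex $i$ of $P$.

Let $S$ be the support of $x^*$. By Theorem~\ref{thm:lag}, $x^*$ restricts to a positive optimal weighting for the cancellative packing $P[S]$. Proposition~\ref{prop:key} gives $|S|=5$, so $S$ is an edge of $P$. Take a vertex $i\notin S$. An edge $E\ni i$ with $E\setminus i\subseteq S$ would share four vertices with $S$. So every term of $\partial_i\phi(x^*)$ vanishes, which contradicts $\partial_i\phi(x^*)=5^{-4}$.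
\end{proof}

\begin{lemma}\label{lem:back}
Let $n\ge10$, let $H$ be extremal of order $n$, and let $H'\cong P_5(n)$ arise from $H$ by replacing a vertex $u$ by a copy of another vertex. Then $H\cong P_5(n)$.
\end{lemma}

\begin{proof}
All parts of $H'$ have at least two vertices, so $H-u=H'-u$ is complete $5$-partite with nonempty parts $V_1,\dots,V_5$. Let $F$ be in the link of $u$ in $H$. Suppose $F$ contains two vertices $a,a'$ of one part, and let $Z$ be a transversal of the other four parts. Then $Z\cup a$ and $Z\cup a'$ are edges with symmetric difference $aa'\subseteq F\cup u$, which is forbidden. So $F$ meets four parts in one vertex each and misses one part.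

Suppose $F$ and $F'$ are in the link of $u$ and miss different parts. Say $F$ misses $V_1$, and let $f'\in F'\cap V_1$. Then $F\cup u$, $F\cup f'$ and $F'\cup u$ are three distinct edges of $H$, and $(F\cup u)\triangle(F\cup f')=uf'\subseteq F'\cup u$, which is forbidden. So all members of the link of $u$ miss the same part. Adding $u$ to that part, we see that $H$ is contained in a complete $5$-partite $5$-graph of order $n$, which has at most $p_5(n)=|H'|=|H|$ edges. Hence $H$ equals it, and the part sizes are as equal as possible.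
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The bound $(n/5)^5$ was noted at the start of this section. Let $5\mid n$ or $n>n_0$, with $n_0$ as in Lemma~\ref{lem:core}. For $n=5$ the only extremal $5$-graph is a single edge, so let $n\ge10$. Take an extremal $H$ and the sequence $H_0,\dots,H_\ell$ of Lemma~\ref{lem:sym}. Then $H_\ell\cong P_5(n)$ by Lemma~\ref{lem:core}, and Lemma~\ref{lem:back}, applied $\ell$ times, gives $H\cong P_5(n)$.
\end{proof}

\section{The shadow and the colored graph of an edge}\label{sec:local}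

We turn to Proposition~\ref{prop:key}. In this section and the next, $H$ is a cancellative packing of $5$-sets on a set $\Omega$ of size $N$, and $\mathcal S$ is its shadow, so each $4$-set in $\mathcal S$ lies in exactly one edge. Beyond the packing property, the cancellative hypothesis enters only through the following rule.

\begin{lemma}\label{lem:rule}
If $A,B\in H$ and $|A\cap B|=3$, then the $4$-set $A\triangle B$ is not in $\mathcal S$.
\end{lemma}

\begin{proof}
An edge $C\supseteq A\triangle B$ differs from $A$ and from $B$, since neither of them contains $A\triangle B$.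
\end{proof}

The shadow bound is sharp only if every $4$-set is in $\mathcal S$, and the rule produces a $4$-set outside $\mathcal S$ from each pair of edges that meet in three vertices. To exploit this we organize the edges that meet a fixed edge in three vertices.

For a triple $T$, its link $L(T)$ is the set of pairs $ab\subset\Omega\setminus T$ with $T\cup ab\in H$. It is a matching, because $T\cup ab$ and $T\cup ab'$ would share four vertices. Let $D(T)=\{v\notin T: T\cup v\notin\mathcal S\}$ be the set of vertices outside $T$ that $L(T)$ does not cover. For $A\in H$ put $\bar A=\Omega\setminus A$, and let $G_A$ be the graph on $\bar A$ in which $ab$ is an edge if $T\cup ab\in H$ for some triple $T\subset A$. For any pair $ab\subset\bar A$ let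
\[
K_{ab}=K_{ab}(A)=\{ij\subset A:\ ijab\notin\mathcal S\}.
\]

\begin{lemma}\label{lem:GA}
Let $A\in H$.
\begin{itemize}
\item[(a)] For $ab\in G_A$ the triple $T\subset A$ with $T\cup ab\in H$ is unique. We call the pair $c(ab)=A\setminus T$ the \emph{color} of $ab$; there are ten colors.
\item[(b)] For each triple $T\subset A$, the link $L(T)$ consists of the pair $A\setminus T$ and the edges of $G_A$ of color $A\setminus T$. Hence the coloring is proper (edges with a common vertex have different colors), $D(T)\subseteq\bar A$, and a vertex $v\in\bar A$ lies in $D(T)$ exactly when no edge of color $A\setminus T$ contains $v$.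
\item[(c)] If $ab\in G_A$, then $c(ab)\in K_{ab}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $T\ne T'$ both work. Two triples in a $5$-set meet in one or two vertices. If $|T\cap T'|=2$, the edges $T\cup ab$ and $T'\cup ab$ share four vertices. If $|T\cap T'|=1$, they share three vertices, and their symmetric difference $T\triangle T'$ lies in $A$, contrary to Lemma~\ref{lem:rule}.

(b) The pair $A\setminus T$ is in the matching $L(T)$. Every other pair of $L(T)$ is disjoint from it and from $T$, so it lies in $\bar A$ and is an edge of $G_A$ of color $A\setminus T$. Conversely, such an edge is in $L(T)$ by definition. The three consequences follow.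

(c) The edge $B=(A\setminus c(ab))\cup ab$ meets $A$ in three vertices, and $A\triangle B=c(ab)\cup ab$.
\end{proof}

Part (a) says that the edges meeting $A$ in three vertices fit, without repetition, into the pairs of $\bar A$. This is restrictive when $N$ is small. Part (c) says that each of them forces a $4$-set out of the shadow. This is restrictive when $N$ is close to $19$, where almost all $4$-sets must be in the shadow.

\section{Equal weights}\label{sec:equal}

Let $m=|H|$. Equal weights give $\phi_H=m/N^5$, so to exclude them we must show $m<N^5/3125$. This section is not needed for the proof, but every later inequality is a weighted form of one of the three counts below. Let $d(T)=|L(T)|$ and let $d(ij)$ be the number of edges containing $ij$. Each edge has ten triples and ten pairs, so $\sum_Td(T)=\sum_{ij}d(ij)=10m$.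

\emph{(a) The shadow.} Each edge has five $4$-subsets and no $4$-set is used twice, so $m\le\frac15\binom N4$.

\emph{(b) The size of $G_A$.} By Lemma~\ref{lem:GA}(b), $\sum_{T\subset A}d(T)=10+|G_A|$, where $|G_A|$ is the number of edges of $G_A$. Summing over $A$ gives $\sum_Td(T)^2$ on the left. By Cauchy--Schwarz,
\begin{equation}\label{eq:equalG}
\sum_{A}|G_A|=\sum_Td(T)^2-10m\ \ge\ 100m^2\Big/\binom N3-10m .
\end{equation}
Since $|G_A|\le\binom{N-5}2$, we get $m\le\frac1{100}\binom N3\big(10+\binom{N-5}2\big)$.

\emph{(c) Uncovered $4$-sets.} Count the triples $(A,ij,ab)$ with $ij\subset A$, $ab\subset\bar A$ and $ijab\notin\mathcal S$. By Lemma~\ref{lem:GA}(c) there are at least $\sum_A|G_A|$ of them. For fixed $ij$ there are $d(ij)$ choices of $A$, and exactly $3d(ij)$ of the $\binom{N-2}2$ sets $ijab$ lie in $\mathcal S$. So the number is at most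
\[
\sum_{ij}d(ij)\Big(\binom{N-2}2-3d(ij)\Big)\le10m\binom{N-2}2-300m^2\Big/\binom N2 .
\]
Combining this with \eqref{eq:equalG} and $10/\binom N3+30/\binom N2=60/(N(N-2))$, we get $m\le\frac1{60}N(N-2)\big(1+\binom{N-2}2\big)$.

The values, rounded to two decimals, are as follows; bold entries are below $N^5/3125$.
\begin{center}
\begin{tabular}{c|rrrrrr}
$N$ & $14$ & $15$ & $16$ & $17$ & $18$ & $19$\\ \hline
$N^5/3125$ & $172.10$ & $243.00$ & $335.54$ & $454.35$ & $604.66$ & $792.35$\\
bound (a) & $200.20$ & $273.00$ & $364.00$ & $476.00$ & $612.00$ & $\mathbf{775.20}$\\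
bound (b) & $\mathbf{167.44}$ & $250.25$ & $364.00$ & $516.80$ & $718.08$ & $978.69$\\
bound (c) & $187.60$ & $256.75$ & $343.47$ & $\mathbf{450.50}$ & $\mathbf{580.80}$ & $\mathbf{737.52}$
\end{tabular}
\end{center}
All three counts fail for $N=15$ and $N=16$. There \eqref{eq:equalG} shows that $G_A$ is almost complete on average: for $N=15$ and $m\ge243$ it has on average more than $43$ of the $45$ possible edges, and for $N=16$ and $m\ge336$ at least $50$ of the $55$. Such a graph has many triangles, and Section~\ref{sec:triangles} shows that triangles force further $4$-sets out of the shadow, which strengthens the lower bound in (c).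

The remaining difficulty is that an optimal weighting need not be uniform. The weighted forms of (a) and (b) can be proved for arbitrary weights. They exclude $N\ge19$ and $N\le14$, and for $15\le N\le18$ they show that the weights are close to uniform. The weighted form of (c) is then controlled by a single parameter that measures the distance from uniformity.

\section{Identities at an optimal weighting; the case $N\ge19$}\label{sec:ident}

For the rest of the paper, $H$, $\Omega$, $N$, $x$ are as in Proposition~\ref{prop:key}, $\lambda=\phi_H(x)\ge\lambda_0:=5^{-5}=1/3125$, and we assume $N\ge6$ and seek a contradiction. (As $\lambda>0$, the case $N<5$ cannot occur.) Put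
\[
s=\sum_ix_i^2,\qquad s_3=\sum_ix_i^3,\qquad\text{so that}\qquad e_2=\frac{1-s}2,\qquad e_3=\frac{1-3s+2s_3}6 .
\]

\medskip\noindent\textbf{The case $N\ge19$.} Lemma~\ref{lem:shadow} gives $\lambda\le\frac{(N-1)(N-2)(N-3)}{120N^4}$. The right side decreases for real $N>12$, where its logarithmic derivative is negative because $\frac1{N-1}+\frac1{N-2}+\frac1{N-3}<\frac3{N-3}<\frac4N$. At $N=19$ we have $3125\cdot18\cdot17\cdot16=15\,300\,000<15\,638\,520=120\cdot19^4$. So $\lambda<\lambda_0$, a contradiction. Hence $N\le18$.

\medskip\noindent\textbf{Derivatives.} By Lemma~\ref{lem:order}, $\sum_{A\ni i}x_A=x_i\,\partial_i\phi_H=5\lambda x_i$. The left side is at most $\lambda$, so $x_i\le\frac15$ for all $i$. Let $\lambda_{ij}=\partial_i\partial_j\phi_H(x)=\sum_{A\supset ij}x_{A\setminus ij}$ for $i\ne j$; these are the entries of the Hessian $M$, whose diagonal is zero. Euler's identity for $\partial_i\phi_H$, which has degree $4$, gives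
\begin{equation}\label{eq:hess}
\sum_jx_j\lambda_{ij}=20\lambda\quad\text{for all }i,\qquad\sum_{i<j}x_ix_j\lambda_{ij}=10\lambda .
\end{equation}
Any $u\in\mathbb R^\Omega$ can be written as $u=\alpha x+z$ with $\alpha=\sum_iu_i$ and $\sum_iz_i=0$. By \eqref{eq:hess}, $x^TMx=20\lambda$ and $x^TMz=20\lambda\sum_iz_i=0$. With Lemma~\ref{lem:order},
\begin{equation}\label{eq:second}
u^TMu=20\lambda\alpha^2+z^TMz\le20\lambda\Big(\sum_iu_i\Big)^2 .
\end{equation}

\medskip\noindent\textbf{Averages over edges.} The weighted analogue of averaging over edges is $\mathbb E\,g=\frac1\lambda\sum_{A\in H}x_A\,g(A)$, an expectation with respect to a probability distribution on $H$ under which $i\in A$ with probability $5x_i$. Let $t_A=x(A)$ and $\varepsilon=\mathbb E\,e_2(A)$. Then $\mathbb E\,t_A=5s$ and $\mathbb E\sum_{i\in A}x_i^2=5s_3$. The quantity $\varepsilon$ depends on how often two vertices occur together, which first-order information does not control. Since $\sum_{A\supset ij}x_A=x_ix_j\lambda_{ij}$, inequality \eqref{eq:second} with $u_i=x_i^2$ gives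
\begin{equation}\label{eq:eps}
\varepsilon=\frac1\lambda\sum_{i<j}x_i^2x_j^2\lambda_{ij}\le10s^2,\qquad\mathbb E\,t_A^2=5s_3+2\varepsilon\le5s_3+20s^2 .
\end{equation}
This is the only use of the second-order condition.

\medskip\noindent\textbf{Triples.} Put $w(T)=\sum_{ab\in L(T)}x_ax_b$ and $\delta(T)=x(D(T))$. Since $L(T)$ is a matching and $x_ax_b\le\frac12(x_a^2+x_b^2)$, and since $x_Tw(T)=\sum_{A\supset T}x_A$, we have
\begin{equation}\label{eq:w}
0\le w(T)\le\frac s2,\qquad\sum_Tx_Tw(T)=10\lambda,\qquad W:=\sum_Tx_Tw(T)^2\ge\frac{100\lambda^2}{e_3},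
\end{equation}
the last by Cauchy--Schwarz. The identity $x_Tw(T)=\sum_{A\supset T}x_A$ also gives, for every function $g$ of triples,
\begin{equation}\label{eq:swap}
\lambda\,\mathbb E\sum_{T\subset A}g(T)=\sum_Tx_Tw(T)g(T).
\end{equation}
Let $U_A=\sum_{ab\in G_A}x_ax_b$ be the weight of $G_A$. Lemma~\ref{lem:GA}(b) gives $\sum_{T\subset A}w(T)=e_2(A)+U_A$. By \eqref{eq:swap} with $g=w$, then \eqref{eq:w} and \eqref{eq:eps}, we obtain the weighted form of \eqref{eq:equalG}:
\begin{equation}\label{eq:U}
\mathbb E\,[e_2(A)+U_A]=\frac W\lambda\ge\frac{100\lambda_0}{e_3},\qquad\mathbb E\,U_A\ge\frac{100\lambda_0}{e_3}-10s^2 .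
\end{equation}

\medskip\noindent\textbf{Uncovered $4$-sets.} Let $\tau=\sum_{R\notin\mathcal S}x_R$, the sum over $4$-sets. By Lemma~\ref{lem:shadow}, and because each $R\notin\mathcal S$ is $T\cup v$ with $v\in D(T)$ in four ways,
\begin{equation}\label{eq:tau}
\tau=e_4-5N\lambda\ge0,\qquad\sum_Tx_T\delta(T)=4\tau .
\end{equation}

\medskip\noindent\textbf{The third power sum.} We want to express everything through $s$, so we need to bound $s_3$. Let $r=1-5s$. We have $s\le\frac15$ because $x_i\le\frac15$, and $s\ge\frac1N$ by Cauchy--Schwarz, so $0\le r\le1-\frac5N$. If $r=0$, then $\sum_ix_i(\frac15-x_i)=0$, so all $x_i=\frac15$ and $N=5$. Hence $r>0$. For every real $\alpha$ we have $\sum_i(x_i-\alpha)^2(x_i-\frac15)\le0$. Expanding,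
\[
s_3-\Big(\frac15+2\alpha\Big)s+\Big(\frac{2\alpha}5+\alpha^2\Big)-\frac{N\alpha^2}5\le0,\qquad\text{that is,}\qquad s_3\le\frac s5-\frac{2\alpha r}5+\frac{\alpha^2(N-5)}5 .
\]
The best choice is $\alpha=\frac r{N-5}$, which gives
\begin{equation}\label{eq:s3}
s_3\le\frac s5-\frac{r^2}{5(N-5)} .
\end{equation}

\section{The case $N\le14$ and nearly equal weights}\label{sec:small}

We now weight count (b). The single edge has $r=0$ and equal weights have $r=1-\frac5N$. The count shows that $r$ cannot be small and positive.

\begin{lemma}\label{lem:fc}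
For $0<c\le1$ let
\[
f_c(\rho)=-\frac23+\Big(\frac5{48}-\frac{2c}3\Big)\rho+\Big(\frac{13}6-\frac c4\Big)\rho^2-\Big(\frac c3-\frac{c^2}{12}\Big)\rho^3 .
\]
If $c\le\frac5{N-5}$ and $f_c(r_0)<0$ for some $r_0\in(0,1]$, then $r>r_0$.
\end{lemma}

\begin{proof}
Since $G_A$ is a graph on $\bar A$, we have $U_A\le e_2(\bar A)$, and $e_2(A)+e_2(\bar A)=e_2-t_A(1-t_A)$. By \eqref{eq:U} and \eqref{eq:eps},
\[
\frac{100\lambda_0}{e_3}\le\mathbb E\,[e_2-t_A+t_A^2]\le\frac{1-s}2-5s+5s_3+20s^2 .
\]
Multiply by $12e_3$ and use $1200\lambda_0=0.384$: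
\begin{equation}\label{eq:product}
0.384\le(1-3s+2s_3)(1-11s+40s^2+10s_3).
\end{equation}
The first factor is $6e_3>0$, so both factors are positive, and we may replace each by an upper bound. By \eqref{eq:s3} and $s=\frac{1-r}5$ we have $s_3\le\frac1{25}(1-r-cr^2)$. Therefore
\begin{align*}
1-3s+2s_3&\le0.48+0.52r-0.08cr^2=\tfrac{12}{25}\big(1+\tfrac{13}{12}r-\tfrac c6r^2\big),\\
1-11s+40s^2+10s_3&\le0.8-1.4r+(1.6-0.4c)r^2=\tfrac45\big(1-\tfrac74r+(2-\tfrac c2)r^2\big).
\end{align*}
Now $\frac{12}{25}\cdot\frac45=0.384$, which reflects that \eqref{eq:product} is an equality for a single edge. The product of the two brackets has the coefficients $\frac{13}{12}-\frac74$, $\;2-\frac c2-\frac{91}{48}-\frac c6$, $\;\frac{13}{12}(2-\frac c2)+\frac{7c}{24}$ and $-\frac c6(2-\frac c2)$ at $r,r^2,r^3,r^4$, so it equals $1+rf_c(r)$. Thus $1\le1+rf_c(r)$, and $f_c(r)\ge0$ because $r>0$.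

For $0\le \rho\le1$ we have $f_c''(\rho)\ge\frac{13}3-\frac c2-2c>0$, so $f_c$ is convex on $[0,1]$. As $f_c(0)<0$ and $f_c(r_0)<0$, it is negative on $[0,r_0]$, and so $r>r_0$.
\end{proof}

\medskip\noindent\textbf{The case $6\le N\le14$.} Here $c=\frac59\le\frac5{N-5}$ is allowed, and $r\le1-\frac5N\le\frac9{14}$. But
\[
f_{5/9}\big(\tfrac9{14}\big)=-\tfrac23-\tfrac{115}{432}\cdot\tfrac9{14}+\tfrac{73}{36}\cdot\tfrac{81}{196}-\tfrac{155}{972}\cdot\tfrac{729}{2744}<-0.6666-0.1711+0.8381-0.0423<0,
\]
so $r>\frac9{14}$, a contradiction.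

\medskip
From now on $N\in\{15,16,17,18\}$. We measure the distance from equal weights by
\[
\nu=Ns-1\ge0,\qquad y=\sqrt\nu,\qquad z_i=1-Nx_i,
\]
so that $\sum_iz_i=0$ and $\sum_iz_i^2=N-2N+N^2s=N\nu$. Note that $s=\frac{1+\nu}N$ and $e_2=\frac{N-1-\nu}{2N}$; in particular $\nu<N-1$.

\begin{lemma}\label{lem:est}
The following hold, the last for every $k$-set $S\subseteq\Omega$:
\begin{gather}
e_4\le\binom N4N^{-4}\Big(1-\frac\nu{N-1}\Big)^2,\label{eq:e4}\\
\frac{100\lambda_0}{e_3}\ge\frac{0.192N^2}{(N-1)(N-2)},\qquad\frac{300N\lambda_0}{e_2}\ge\frac{0.192N^2}{N-1}\Big(1+\frac\nu{N-1}\Big),\label{eq:e23}\\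
s-s_3\ge\frac{(N-1)+(0.8N-2)\nu}{N^2},\label{eq:ss3}\\
\Big|x(S)-\frac kN\Big|\le\frac{\sqrt{k(N-k)}}N\,y .\label{eq:conc}
\end{gather}
\end{lemma}

\begin{proof}
Maclaurin's inequality gives $e_4/\binom N4\le\big(e_2/\binom N2\big)^2$, and $e_2/\binom N2=N^{-2}(1-\frac\nu{N-1})$; this is \eqref{eq:e4}. It also gives $6e_3\le(N-1)(N-2)/N^2$, and $600\lambda_0=0.192$; this is the first part of \eqref{eq:e23}. The second follows from $300N\lambda_0/e_2=0.192N^2/(N-1-\nu)$ and $\frac1{1-\rho}\ge1+\rho$ for $0\le\rho<1$. For \eqref{eq:ss3} insert $r=\frac{N-5-5\nu}N$ and $(N-5-5\nu)^2\ge(N-5)^2-10\nu(N-5)$ in \eqref{eq:s3}: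
\[
s_3\le\frac{1+\nu}{5N}-\frac{N-5-10\nu}{5N^2}=\frac{1+(\frac N5+2)\nu}{N^2},
\]
and subtract this from $s=(N+N\nu)/N^2$. For \eqref{eq:conc} let $\chi$ be the indicator vector of $S$. Then $\sum_i(\chi_i-\frac kN)z_i=k-Nx(S)$ and $\sum_i(\chi_i-\frac kN)^2=\frac{k(N-k)}N$, so Cauchy--Schwarz gives $|k-Nx(S)|\le\sqrt{k(N-k)\nu}$.
\end{proof}

\begin{lemma}\label{lem:nu}
We have $\nu<\frac1{16}$ if $N=15$, $\nu<\frac15$ if $N=16$, and $\nu<\frac12$ if $N\in\{17,18\}$.
\end{lemma}

\begin{proof}
Let $N=15$ and $c=\frac12$. Then $48f_c(\rho)=-32-11\rho+98\rho^2-7\rho^3$, which at $\rho=\frac{31}{48}$ is less than $-32-7.104+40.876-1.885<0$. By Lemma~\ref{lem:fc}, $r>\frac{31}{48}$, and $\nu=2-3r<\frac1{16}$.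

Let $N=16$ and $c=\frac5{11}$. Then $f_c(\rho)=-\frac23-\frac{35}{176}\rho+\frac{271}{132}\rho^2-\frac{195}{1452}\rho^3$, so $f_c(\frac58)<-0.6666-0.1242+0.8020-0.0327<0$. Hence $r>\frac58$, and $\nu=2.2-3.2r<\frac15$.

Let $N\in\{17,18\}$. By \eqref{eq:tau}, $e_4\ge5N\lambda_0=N/625$, so \eqref{eq:e4} gives $(1-\frac\nu{N-1})^2\ge N^5/\big(625\binom N4\big)$. This is $\frac{1\,419\,857}{625\cdot2380}>0.954$ for $N=17$ and $\frac{1\,889\,568}{625\cdot3060}>0.988$ for $N=18$. If $\nu\ge\frac12$, the left side is at most $(\frac{31}{32})^2<0.939$ and $(\frac{33}{34})^2<0.943$, respectively.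
\end{proof}

\section{Uncovered $4$-sets; the cases $N=17$ and $N=18$}\label{sec:uncovered}

The weighted form of count (c) concerns
\[
Y_A=\sum_{ab\subset\bar A}|K_{ab}(A)|\,x_ax_b .
\]
Lemma~\ref{lem:GA}(c) gives $Y_A\ge U_A$. The next lemma is the upper bound. It keeps a correction term $J$, which comes from the requirement that $ab$ be disjoint from $A$. This term was discarded in count (c), but it is needed for $N=15$ and $N=16$.

\begin{lemma}\label{lem:upper}
Let $J=\sum_Tx_T\,x(T)\,w(T)\,\delta(T)\ge0$ and
\[
\Upsilon=10e_2-20(s-s_3)+10s^2-\frac{300N\lambda_0}{e_2}+\frac{3125(1+\nu)^2\nu}{384N}.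
\]
Then $\mathbb E\,Y_A\le\Upsilon-J/\lambda$.
\end{lemma}

\begin{proof}
For a pair $ij$ let $L(ij)$ be the set of triples $T\subset\Omega\setminus ij$ with $T\cup ij\in H$, so $\lambda_{ij}=\sum_{T\in L(ij)}x_T$. With $ab$ ranging over pairs in $\Omega\setminus ij$, put
\[
\sigma_{ij}=\sum_{ab:\ ijab\in\mathcal S}x_ax_b=\sum_{T\in L(ij)}e_2(T),\qquad\eta_{ij}=\sum_{ab:\ ijab\notin\mathcal S}x_ax_b=e_2(\Omega\setminus ij)-\sigma_{ij}.
\]
The second formula for $\sigma_{ij}$ holds because each $ijab\in\mathcal S$ lies in exactly one edge $T\cup ij$.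

\emph{Step 1: reorganizing the sum by $ij$.} Writing $A=T\cup ij$,
\[
\lambda\,\mathbb E\,Y_A=\sum_{i<j}x_ix_j\sum_{ab:\ ijab\notin\mathcal S}x_ax_b\sum_{T\in L(ij),\ T\cap ab=\emptyset}x_T .
\]
If $ijab\notin\mathcal S$, no $T\in L(ij)$ contains both $a$ and $b$. The triples in $L(ij)$ that contain $a$ have total weight $x_aw(ija)$. So the innermost sum is $\lambda_{ij}-x_aw(ija)-x_bw(ijb)$. For fixed $ij$ and $a$, the vertices $b$ with $ijab\notin\mathcal S$ form the set $D(ija)$. Hence the subtracted terms add up to $\sum_{i<j}\sum_{a\notin ij}x_ix_jx_a^2\,w(ija)\,\delta(ija)$. Each triple $T$ occurs once for each $a\in T$, so this equals $J$. Thus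
\[
\lambda\,\mathbb E\,Y_A=\sum_{i<j}x_ix_j\lambda_{ij}\,e_2(\Omega\setminus ij)-Q-J,\qquad Q=\sum_{i<j}x_ix_j\lambda_{ij}\sigma_{ij}.
\]

\emph{Step 2: the first sum.} We have $e_2(\Omega\setminus ij)=e_2-(x_i-x_i^2)-(x_j-x_j^2)+x_ix_j$. By \eqref{eq:hess}, $\sum_{i<j}x_ix_j\lambda_{ij}(x_i^q+x_j^q)=\sum_ix_i^{q+1}\sum_jx_j\lambda_{ij}=20\lambda\sum_ix_i^{q+1}$ for $q=1,2$. With \eqref{eq:hess} and \eqref{eq:eps}, the first sum equals $\lambda\big(10e_2-20(s-s_3)+\varepsilon\big)\le\lambda\big(10e_2-20(s-s_3)+10s^2\big)$.

\emph{Step 3: a lower bound for $Q$.} For equal weights $\sigma_{ij}=3N\lambda_{ij}$, so $Q$ is a sum of squares and Cauchy--Schwarz applies. In general we use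
\[
12N\lambda_{ij}\sigma_{ij}=(\sigma_{ij}+3N\lambda_{ij})^2-\theta_{ij}^2,\qquad\theta_{ij}=\sigma_{ij}-3N\lambda_{ij},
\]
and show that $\theta_{ij}$ is small. Each $R\in\mathcal S$ contains six pairs, so $\sum_{i<j}x_ix_j\sigma_{ij}=6\sum_{R\in\mathcal S}x_R=30N\lambda$ by Lemma~\ref{lem:shadow}. With \eqref{eq:hess}, $\sum_{i<j}x_ix_j(\sigma_{ij}+3N\lambda_{ij})=60N\lambda$, and Cauchy--Schwarz gives $\sum_{i<j}x_ix_j(\sigma_{ij}+3N\lambda_{ij})^2\ge(60N\lambda)^2/e_2$.

For a triple $T$ we have $e_2(T)-3Nx_T=\sum_{v\in T}(1-Nx_v)\,x_{T\setminus v}$. Summing over $T\in L(ij)$ gives $\theta_{ij}=\sum_{v\notin ij}z_vw(ijv)$, where $0\le w(ijv)\le\frac s2$ by \eqref{eq:w}. Since $\sum_vz_v=0$, the positive $z_v$ sum to $\frac12\sum_v|z_v|$ and the negative ones to $-\frac12\sum_v|z_v|$. Therefore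
\[
|\theta_{ij}|\le\frac s2\cdot\frac12\sum_v|z_v|\le\frac s4\sqrt{N\cdot N\nu}=\frac14(1+\nu)\sqrt\nu .
\]
Using $\sum_{i<j}x_ix_j=e_2\le\frac12$, we obtain
\[
Q\ge\frac{300N\lambda^2}{e_2}-\frac{(1+\nu)^2\nu}{384N}.
\]
Dividing by $\lambda$ and using $\lambda\ge\lambda_0$ in both terms completes the proof.
\end{proof}

\medskip\noindent\textbf{The cases $N=17$ and $N=18$.} From $U_A\le Y_A$, \eqref{eq:U}, Lemma~\ref{lem:upper} and $J\ge0$ we get $\frac{100\lambda_0}{e_3}-10s^2\le\Upsilon$, that is,
\[
\Psi_1:=\frac{100\lambda_0}{e_3}+\frac{300N\lambda_0}{e_2}+20(s-s_3)-20s^2-10e_2-\frac{3125(1+\nu)^2\nu}{384N}\le0 .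
\]
The table lists lower bounds for the six terms. The first three rows come from \eqref{eq:e23} and \eqref{eq:ss3}, the others from the exact values $s=\frac{1+\nu}N$ and $e_2=\frac{N-1-\nu}{2N}$; every coefficient is rounded down.
\begin{center}
\begin{tabular}{l|ll}
term & $N=17$ & $N=18$\\ \hline
$100\lambda_0/e_3$ & $0.2312$ & $0.2287$\\
$300N\lambda_0/e_2$ & $3.468+0.2167\nu$ & $3.6592+0.2152\nu$\\
$20(s-s_3)$ & $1.10726+0.8027\nu$ & $1.0493+0.7654\nu$\\
$-20s^2$ & $-0.06921(1+\nu)^2$ & $-0.0618(1+\nu)^2$\\
$-10e_2$ & $-4.70589+0.2941\nu$ & $-4.7223+0.2777\nu$\\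
last term & $-0.4788\,\nu(1+\nu)^2$ & $-0.4522\,\nu(1+\nu)^2$
\end{tabular}
\end{center}
For $N=17$ the constants add up to $0.03136$, the coefficient of $\nu$ is $0.2167+0.8027-0.13842+0.2941-0.4788>0.696$, and that of $\nu^2$ is $-0.06921-0.9576>-1.027$. For $N=18$ the constants add up to $0.1531$, the coefficient of $\nu$ is $0.2152+0.7654-0.1236+0.2777-0.4522>0.682$, and that of $\nu^2$ is $-0.0618-0.9044>-0.967$. Hence
\begin{align*}
\Psi_1&\ge0.031+\nu\,(0.696-1.027\nu-0.479\nu^2)\qquad(N=17),\\
\Psi_1&\ge0.153+\nu\,(0.682-0.967\nu-0.453\nu^2)\qquad(N=18).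
\end{align*}
The brackets decrease in $\nu$, and at $\nu=\frac12$ they exceed $0.06$ and $0.08$. By Lemma~\ref{lem:nu}, $\Psi_1>0$ in both cases, a contradiction.

\section{Triangles of $G_A$; the cases $N=15$ and $N=16$}\label{sec:triangles}

So far Lemma~\ref{lem:rule} was applied to $A$ and an edge meeting it in three vertices. We now apply it to two such edges. Fix $A\in H$ and write $G=G_A$.

\begin{lemma}\label{lem:path}
If $va,vb\in G$, $a\ne b$, and $|c(va)\cap c(vb)|=1$, then $c(va)\triangle c(vb)\in K_{ab}$.
\end{lemma}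

\begin{proof}
The edges $(A\setminus c(va))\cup va$ and $(A\setminus c(vb))\cup vb$ of $H$ share $v$ and the two vertices of $A\setminus(c(va)\cup c(vb))$. Their symmetric difference is $(c(va)\triangle c(vb))\cup ab$, so Lemma~\ref{lem:rule} applies.
\end{proof}

To improve on $|K_{ab}|\ge1$ we need elements of $K_{ab}$ other than $c(ab)$, and we must know how often each can arise. Both are under control for one type of triangle. A vertex $v$ of a triangle $vab$ of $G$ is an \emph{apex} if $c(va)\cap c(vb)=\emptyset$.

\begin{lemma}\label{lem:apex}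
Let $vab$ be a triangle of $G$ with apex $v$. Then there are distinct $p,p',q,q'\in A$ with $c(va)=pp'$, $c(vb)=qq'$, $c(ab)=pq$. Moreover $p'q\in K_{vb}$ and $pq'\in K_{va}$, and $v$ is the only apex of the triangle.
\end{lemma}

\begin{proof}
Let $\alpha=c(va)$, $\beta=c(vb)$, $\gamma=c(ab)$, and let $e$ be the vertex of $A$ outside $\alpha\cup\beta$. The pair $\gamma$ meets $\alpha\cup\beta$, and $\gamma\ne\alpha,\beta$ since the coloring is proper. Suppose $\gamma$ misses $\beta$. Then $\gamma=pe$, where $\alpha=pp'$. Lemma~\ref{lem:path} for the edges $av,ab$ gives $p'e\in K_{vb}$. But $p'evb$ lies in the edge $(A\setminus\beta)\cup vb$ of $H$, a contradiction. Exchanging the roles of $a$ and $b$ shows that $\gamma$ meets $\alpha$ as well. So $\gamma$ has one vertex $p$ in $\alpha$ and one vertex $q$ in $\beta$, and neither $a$ nor $b$ is an apex. Lemma~\ref{lem:path} for $av,ab$ gives $\alpha\triangle\gamma=p'q\in K_{vb}$, and for $bv,ba$ it gives $\beta\triangle\gamma=pq'\in K_{va}$.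
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\draw[thick] (0,1.9)--(-1.3,0)--(1.3,0)--cycle;
\fill (0,1.9) circle (2pt) node[above] {$v$};
\fill (-1.3,0) circle (2pt) node[left] {$a$};
\fill (1.3,0) circle (2pt) node[right] {$b$};
\node[left] at (-0.7,1.05) {$pp'$};
\node[right] at (0.7,1.05) {$qq'$};
\node[below] at (0,0) {$pq$};
\draw[thick] (4,0)--(4,1.9)--(6,1.9)--(6,0);
\draw[dashed] (4,0)--(6,1.9);
\draw[dashed] (4,1.9)--(6,0);
\fill (4,0) circle (2pt) node[left] {$p'$};
\fill (4,1.9) circle (2pt) node[left] {$p$};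
\fill (6,1.9) circle (2pt) node[right] {$q$};
\fill (6,0) circle (2pt) node[right] {$q'$};
\fill (7.3,0.95) circle (2pt) node[right] {$e$};
\end{tikzpicture}
\caption{Left: a triangle $vab$ of the graph $G_A$ whose two edges at $v$ have disjoint colors; each edge is labeled with its color, a pair of vertices of $A$. Right: the edge $A=\{p,p',q,q',e\}$ of $H$. The three colors form the solid path. The dashed pairs give the $4$-sets $p'qvb$ and $pq'va$, which lie in no edge of $H$.}
\label{fig:apex}
\end{figure}

Figure~\ref{fig:apex} shows the configuration. For $vb\in G$ let $\mathcal T(vb)$ be the set of vertices $a$ such that $vab$ is a triangle of $G$ with apex $v$ or $b$.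

\begin{lemma}\label{lem:quarter}
For $vb\in G$ we have $|K_{vb}|\ge1+\frac14|\mathcal T(vb)|$.
\end{lemma}

\begin{proof}
Let $\beta=c(vb)$, which is in $K_{vb}$ by Lemma~\ref{lem:GA}(c). Let $a\in\mathcal T(vb)$. By Lemma~\ref{lem:apex}, applied with apex $v$ or with apex $b$, the colors $c(va)$ and $c(ab)$ are $pp'$ and $pq$ in some order, where $q\in\beta$ and $p,p'\notin\beta$, and $p'q\in K_{vb}\setminus\{\beta\}$. Fix an element $p'q$ of this kind. It determines $q$ and $p'$. There are two choices for $p\in A\setminus(\beta\cup p')$ and two orders, so at most four possibilities for $c(va)$, and $c(va)$ determines $a$ since the coloring is proper. So each element of $K_{vb}\setminus\{\beta\}$ arises from at most four vertices $a$.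
\end{proof}

Each color is disjoint from exactly three others. If all ten colors occur at $v$ and at $b$, and all the resulting paths close up to triangles, then $|\mathcal T(vb)|=3+3$ and $|K_{vb}|\ge\frac52$. The next lemma is this factor $\frac52$ with two losses, one for missing colors and one for missing edges. Both are expressed through
\[
\Delta_A=\sum_{T\subset A}\delta(T).
\]
Let $\Theta$ be the sum of the three largest weights $x_i$.

\begin{lemma}\label{lem:lower}
For every $A\in H$,
\[
Y_A\ge\frac52U_A-\frac14(\Theta+1-t_A)\Delta_A+\frac{16-N}4(1-t_A)^2 .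
\]
\end{lemma}

\begin{proof}
For $v\in\bar A$ let $\Gamma(v)$ be the set of neighbors of $v$ in $G$, and let $\Pi_v$ be the set of pairs $ab\subseteq\Gamma(v)$ with $c(va)\cap c(vb)=\emptyset$. Put
\[
\Sigma_1=\sum_{v\in\bar A}x_v\sum_{ab\in\Pi_v}(x_a+x_b),\qquad\Sigma_2=\sum_{v\in\bar A}x_v\sum_{ab\in\Pi_v,\ ab\notin G}(x_a+x_b).
\]
Multiply the inequality of Lemma~\ref{lem:quarter} by $x_vx_b$ and sum over the edges of $G$. A triangle $vab$ with apex $v$ is counted for its edges $va$ and $vb$ only, because its apex is unique, and it contributes $\frac14x_v(x_a+x_b)$. The triangles with apex $v$ correspond to the pairs $ab\in\Pi_v$ with $ab\in G$. Hence $Y_A\ge U_A+\frac14(\Sigma_1-\Sigma_2)$.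

Call a color \emph{missing} at $v$ if no edge at $v$ has it, and let $h_v$ be the number of colors missing at $v$. The coloring is proper, so $h_v=10-|\Gamma(v)|$. By Lemma~\ref{lem:GA}(b), $h_v$ is the number of triples $T\subset A$ with $v\in D(T)$, and $D(T)\subseteq\bar A$, so $\sum_{v\in\bar A}h_vx_v=\Delta_A$.

\emph{Lower bound for $\Sigma_1$.} A vertex $a\in\Gamma(v)$ lies in one pair of $\Pi_v$ for each color that is disjoint from $c(va)$ and not missing at $v$. So
\[
\sum_{ab\in\Pi_v}(x_a+x_b)=3x(\Gamma(v))-\sum_{\gamma\text{ missing at }v}\ \sum_{a\in\Gamma(v),\ c(va)\cap\gamma=\emptyset}x_a\ \ge\ 3x(\Gamma(v))-h_v\Theta ,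
\]
because for each $\gamma$ at most three vertices $a$ occur. Since $\sum_vx_vx(\Gamma(v))=2U_A$, we get $\Sigma_1\ge6U_A-\Theta\Delta_A$.

\emph{Upper bound for $\Sigma_2$.} A pair $ab\notin G$ contributes at most $x(\bar A)(x_a+x_b)$, and $x(\bar A)=1-t_A$. A vertex $a\in\bar A$ lies in $(N-6)-|\Gamma(a)|=h_a-(16-N)$ pairs of $\bar A$ that are not edges of $G$. Hence
\[
\Sigma_2\le(1-t_A)\sum_{a\in\bar A}\big(h_a-(16-N)\big)x_a=(1-t_A)\Delta_A-(16-N)(1-t_A)^2 .
\]
Inserting both bounds gives the lemma.
\end{proof}

It remains to average. Let $\xi=\mathbb E\,\Delta_A\ge0$. By \eqref{eq:swap}, \eqref{eq:w} and \eqref{eq:tau},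
\begin{equation}\label{eq:xi}
\xi=\frac1\lambda\sum_Tx_Tw(T)\delta(T)\le\frac{2s\tau}\lambda=2s\Big(\frac{e_4}\lambda-5N\Big)\le2s\,(3125e_4-5N).
\end{equation}
Let $\vartheta$ be the sum of the three smallest weights, so that $x(T)\ge\vartheta$ and $J/\lambda\ge\vartheta\xi$. Let $\varpi=\max_A(1-t_A)$. Also $\mathbb E(1-t_A)^2\ge(1-\mathbb E\,t_A)^2=(1-5s)^2$, and $16-N\ge0$. Taking expectations in Lemma~\ref{lem:lower} and using \eqref{eq:U} and Lemma~\ref{lem:upper}, we get
\[
\frac52\Big(\frac{100\lambda_0}{e_3}-10s^2\Big)-\frac14(\Theta+\varpi)\xi+\frac{16-N}4(1-5s)^2\le\Upsilon-\vartheta\xi .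
\]
With $\kappa=\frac14\Theta+\frac14\varpi-\vartheta$ this reads
\begin{equation}\label{eq:final}
\begin{split}
\Psi_2:=\frac{250\lambda_0}{e_3}+\frac{300N\lambda_0}{e_2}&+20(s-s_3)+\frac{16-N}4(1-5s)^2\\
&-35s^2-10e_2-\frac{3125(1+\nu)^2\nu}{384N}\ \le\ \kappa\,\xi .
\end{split}
\end{equation}
Here the correction $J$ pays off: for equal weights $\kappa=\frac1N\big(\frac34+\frac{N-5}4-3\big)=\frac{N-14}{4N}$, so it cancels most of the loss in Lemma~\ref{lem:lower}. In general, \eqref{eq:conc} with $k=3$ for $\Theta$ and $\vartheta$ and with $k=N-5$ for $\varpi$ gives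
\begin{equation}\label{eq:kappa}
\kappa\le\frac1N\Big[\frac{N-14}4+\Big(\frac54\sqrt{3(N-3)}+\frac14\sqrt{5(N-5)}\Big)y\Big].
\end{equation}
The right side is positive and $\xi\ge0$, so $\kappa\xi$ is at most the product of any upper bounds for the right sides of \eqref{eq:kappa} and \eqref{eq:xi}.

The seven terms of $\Psi_2$ are bounded below as in Section~\ref{sec:uncovered}. For the fourth term, $N=15$ gives $\frac14(1-5s)^2=\frac{(2-\nu)^2}{36}\ge\frac{1-\nu}9$.
\begin{center}
\begin{tabular}{l|ll}
term & $N=15$ & $N=16$\\ \hline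
$250\lambda_0/e_3$ & $0.5934$ & $0.5851$\\
$300N\lambda_0/e_2$ & $3.0857+0.2204\nu$ & $3.2768+0.2184\nu$\\
$20(s-s_3)$ & $1.2444+0.8888\nu$ & $1.1718+0.8437\nu$\\
$\frac{16-N}4(1-5s)^2$ & $0.1111-0.1112\nu$ & $0$\\
$-35s^2$ & $-0.1556(1+\nu)^2$ & $-0.1368(1+\nu)^2$\\
$-10e_2$ & $-4.6667+0.3333\nu$ & $-4.6875+0.3125\nu$\\
last term & $-0.5426\,\nu(1+\nu)^2$ & $-0.5087\,\nu(1+\nu)^2$\\ \hline
coefficients of $1,\ \nu$ in the sum & $0.2123,\ 0.4775$ & $0.2094,\ 0.5923$\\
coefficients of $\nu^2,\ \nu^3$ in the sum & $-1.2408,\ -0.5426$ & $-1.1542,\ -0.5087$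
\end{tabular}
\end{center}

\medskip\noindent\textbf{The case $N=15$.} By Lemma~\ref{lem:nu}, $\nu<\frac1{16}$ and $y<\frac14$. Then $0.5426\nu^3\le0.034\nu^2$, so
\[
\Psi_2\ge0.212+0.477\nu-1.28\nu^2\ge0.212+0.397y^2 .
\]
In \eqref{eq:kappa}, $\sqrt{36}=6$ and $\sqrt{50}<7.072$ give $\kappa\le\frac1{15}(0.25+9.268y)\le0.0167+0.6179y$. By \eqref{eq:e4}, $3125e_4\le3125\cdot\frac{1365}{50625}<84.2593$, so \eqref{eq:xi} gives $\xi\le\frac{2(1+\nu)}{15}\cdot9.2593\le1.2346\cdot\frac{17}{16}<1.3118$. Hence $\kappa\xi\le0.022+0.8106y$ and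
\[
\Psi_2-\kappa\xi\ge0.19-0.8106y+0.397y^2 .
\]
The right side decreases on $[0,1]$ and exceeds $0.012$ at $y=\frac14$. This contradicts \eqref{eq:final}.

\medskip\noindent\textbf{The case $N=16$.} By Lemma~\ref{lem:nu}, $\nu<\frac15$ and $y<0.4473$. Then $0.5087\nu^3\le0.1018\nu^2$, so
\[
\Psi_2\ge0.209+0.592y^2-1.26y^4 .
\]
In \eqref{eq:kappa}, $\sqrt{39}<6.2451$ and $\sqrt{55}<7.4163$ give $\kappa\le\frac1{16}(0.5+9.6605y)\le0.0313+0.6038y$. In \eqref{eq:e4} we now keep the dependence on $\nu$. We have $3125\cdot\frac{1820}{65536}<86.7844$, and $(1-\frac\nu{15})^2\le1-(\frac2{15}-\frac1{1125})\nu$ because $\nu^2\le\frac\nu5$. As $86.7844\,(\frac2{15}-\frac1{1125})>11.49$, inequality \eqref{eq:xi} gives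
\[
\xi\le\frac{1+\nu}8\,(6.7844-11.49\nu)\le\frac{6.7844-4.7056\nu}8\le0.8481-0.58y^2 .
\]
Therefore $\kappa\xi\le(0.0313+0.6038y)(0.8481-0.58y^2)\le0.0266+0.5121y-0.35y^3$, and
\[
\Psi_2-\kappa\xi\ge\big(0.1824-0.5121y+0.592y^2\big)+y^3(0.35-1.26y).
\]
The quadratic has minimum $0.1824-\frac{0.5121^2}{4\cdot0.592}>0.071$. For $0\le y<0.4473$ we have $y^3<0.0895$ and $0.35-1.26y>-0.2136$, so the last term exceeds $-0.02$. Thus $\Psi_2-\kappa\xi>0.05$, which contradicts \eqref{eq:final}.

\medskip
Every $N\ge6$ is now excluded: $N\ge19$ in Section~\ref{sec:ident}, $N\le14$ in Section~\ref{sec:small}, $N=17,18$ in Section~\ref{sec:uncovered}, and $N=15,16$ above. This proves Proposition~\ref{prop:key}, and with it Theorems~\ref{thm:lag} and~\ref{thm:main}. \qed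

\begin{thebibliography}{1}

\bibitem{survey}
\emph{Tur\'an Type Problems},
\texttt{https://faculty.math.illinois.edu/\textasciitilde{}z-furedi/PUBS/furedi\_brit91.pdf}

\end{thebibliography}
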